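# Perfect graphs whose clique-free sets are all small

## 1. A grid attached to a complete graph

We begin with a small piece of machinery. Everything later is made of copies of it.

Let $K$ be a complete graph whose vertex set is split into $s\ge 1$ *layers* $A_1,\dots,A_s$, all of the same size $M$. Fix integers $r\ge 2$, $q\ge r$ and $m\ge 1$, and consider the grid $[q]\times[m]$, cut into the $q$ *blocks* $Z_j=\{j\}\times[m]$. Let $P$ be the set of all $r$-subsets of the grid that have at most one element in each block. Call these the *patterns*. Suppose that $M\ge |P|+qm$.

**Definition (arrangement).** An *arrangement* for $K$ is a tuple $\varphi=(\psi;Q_1,\dots,Q_q)$ in which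

- $\psi:P\to K$ is injective,
- $Q_1,\dots,Q_q\subseteq K\setminus\psi(P)$ are pairwise disjoint,
- $|Q_j\cap A_i|=m$ for all $j\in[q]$ and $i\in[s]$.

Any injection $\psi$ can be completed to an arrangement: each layer keeps at least $M-|P|\ge qm$ vertices outside $\psi(P)$, enough for $q$ disjoint $m$-sets.

Given an arrangement, we attach to $K$ a new complete graph $C$ on $N=qm$ vertices, identified with the grid. For $x\in K$ write $N_C(x)$ for the set of neighbors of $x$ in $C$, and prescribe
$$N_C(\psi(Y))=Y\ (Y\in P),\qquad N_C(x)=Z_j\ (x\in Q_j),\qquad N_C(x)=\emptyset\ \text{ otherwise.} \tag{1}$$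
This is consistent, because $\psi$ is injective and the sets $\psi(P),Q_1,\dots,Q_q$ are disjoint. Three features matter.

1. The graph on $K\cup C$ is covered by two complete graphs.
2. For each pattern $Y$, the complete set $Y\cup\{\psi(Y)\}$ cannot be enlarged inside $K\cup C$. Another vertex of $C$ is not adjacent to $\psi(Y)$. Another vertex $x\in K$ adjacent to all of $Y$ would have $N_C(x)\supseteq Y$. But $N_C(x)$ is empty, or a block (which contains at most one of the $r\ge2$ elements of $Y$), or a pattern $Y'$, and then $Y'\supseteq Y$ forces $Y'=Y$ by size and $x=\psi(Y)$ by injectivity.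
3. For each $j$ the set $Q_j\cup Z_j$ is complete, and it is split into $s+1$ layers of equal size $m$, namely $Q_j\cap A_1,\dots,Q_j\cap A_s$ and $Z_j$. So it has the same shape as $K$, with one more layer, and a further grid may be attached to it.

**Example 1.** Take $s=1$, $q=m=r=2$. The grid has four points and blocks $Z_1,Z_2$; there are four patterns $\{(1,a),(2,b)\}$. Let $|K|=|P|+qm=8$: four vertices $\psi(Y)$, two vertices in $Q_1$, two in $Q_2$. The graph on $K\cup C$ has $12$ vertices. We list its inclusionwise maximal complete sets $X$ by $W=X\cap C$. Once $W$ is known, $X\cap K$ consists of all $x\in K$ with $N_C(x)\supseteq W$.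

- $W=\emptyset$: $X=K$, size $8$.
- $W=\{z\}$ with $z\in Z_j$: $X=\{z\}\cup Q_j\cup\{\psi(Y):z\in Y\}$, size $1+2+2=5$; four of these.
- $W=Z_j$: $X=Z_j\cup Q_j$, size $4$; two of these.
- $W=Y\in P$: $X=Y\cup\{\psi(Y)\}$, size $3$; four of these.
- $|W|\ge3$: no vertex of $K$ sees $W$, so $X=C$, size $4$.

In each case no further vertex of $C$ is adjacent to all of $X$, so these $12$ sets are exactly the maximal complete sets.

What is this for? It produces perfect graphs in which one needs almost all vertices to meet all maximal complete subgraphs. Feature 2 creates many small maximal complete subgraphs that are hard to avoid, feature 1 keeps the graph perfect, and feature 3 lets us repeat.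

## 2. Clique transversals of perfect graphs

All graphs are finite and simple. A *clique* of $G$ is an inclusionwise maximal complete subgraph of $G$ with more than one vertex; we identify it with its vertex set. The *clique hypergraph* $\mathcal H_C(G)$ has vertex set $V(G)$, and its edges are the vertex sets of cliques. Its transversal number, the minimum number of vertices meeting all cliques, is written $\tau_C(G)$. A graph is *perfect* if $\chi(H)=\omega(H)$ for every induced subgraph $H$, where $\omega(H)$ is the largest order of a complete subgraph.

The question, taken from "Unsolved Combinatorial Problems" (https://www.brics.dk/LS/01/1/BRICS-LS-01-1.pdf), is to determine the supremum of $\tau_C(G)/|V(G)|$ over all perfect graphs $G$ with at least one vertex.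

It is easier to talk about complements of transversals.

**Definition (clique-free).** A set $S\subseteq V(G)$ is *clique-free* if it contains no clique of $G$.

A set meets all cliques if and only if its complement is clique-free, so
$$|V(G)|-\tau_C(G)=\max\{|S|: S\text{ clique-free}\}. \tag{2}$$

**Example 2.** Let $G$ be a triangle $abc$ with a pendant edge $cd$. The cliques are $\{a,b,c\}$ and $\{c,d\}$. The set $\{a,b,d\}$ is clique-free although it contains the edge $ab$: that edge is complete but not maximal. So $\tau_C(G)=1$. In general, "clique-free" is much weaker than "independent".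

**Theorem A.** $\sup \tau_C(G)/|V(G)|=1$ over perfect graphs $G$, and $\tau_C(G)/|V(G)|<1$ for every $G$.

**Theorem B.** Let $k\ge2$.

1. For every $\varepsilon>0$ there is a perfect graph $G$ without isolated vertices, all of whose cliques have at least $k$ vertices, such that every set of at least $\varepsilon|V(G)|$ vertices contains a clique of $G$. (So the supremum is still $1$ when all cliques are required to be large.)
2. The set of values $\tau_C(G)/|V(G)|$ over perfect graphs without isolated vertices, all of whose cliques have order $\ge k$, is exactly $\mathbb Q\cap(0,1)$. Over all perfect graphs it is exactly $\mathbb Q\cap[0,1)$.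

The second half of Theorem A is immediate: cliques have at least two vertices, so a single vertex is a clique-free set, and $\tau_C(G)\le|V(G)|-1$ by (2).

**Simple cases.** For $K_n$ with $n\ge2$ there is one clique, and the ratio is $1/n$. For a bipartite graph the cliques are the edges, so the smaller side of a bipartition is a transversal and the ratio is at most $1/2$; the $4$-cycle attains $1/2$. If $V(G)$ is the union of two complete sets and $|V(G)|=n$, one of them has at least $n/2$ vertices. Delete one vertex from it: what remains is a proper subset of a complete set, and so contains no maximal complete set. It is clique-free with at least $n/2-1$ vertices, and the ratio is at most $1/2+1/n$.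

**Two constraints.** Let $G$ be perfect with $n$ vertices. Independent sets are clique-free, and a coloring with $\omega(G)$ colors has a color class of size at least $n/\omega(G)$. So the ratio is at most $1-1/\omega(G)$, and large complete subgraphs are unavoidable. But a complete set of order $\omega(G)$ minus a vertex is clique-free, so the ratio is also at most $1-(\omega(G)-1)/n$. We need large complete sets that are nevertheless a vanishing part of the graph, together with many maximal complete sets that are hard to avoid.

We shall build perfect graphs using three facts.

**Fact (i).** If $V(G)$ is the union of two complete sets (that is, $G$ is cobipartite), then $G$ is perfect.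

This is due to König and Gallai, and is also a case of Lovász's perfect graph theorem. Here is the argument from König's theorem. Induced subgraphs of $G$ are again cobipartite, so it suffices to prove $\chi(G)=\omega(G)$. Let $B$ be the complement of $G$, a bipartite graph on $n$ vertices. Color classes of $G$ have at most two vertices, and those with two vertices form a matching of $B$; so $\chi(G)=n-\nu(B)$, where $\nu$ is the matching number. And $\omega(G)$ is the independence number of $B$, which is $n$ minus the minimum size of a vertex cover of $B$. By König's theorem this minimum equals $\nu(B)$.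

**Fact (ii).** Let $G=G_1\cup G_2$, where $V(G_1)\cap V(G_2)$ induces the same complete graph in both and there are no other edges. If $G_1,G_2$ are perfect, so is $G$.

An induced subgraph of $G$ has the same form, $H=H_1\cup H_2$ with $H_i$ induced in $G_i$. Color $H_i$ with $\chi(H_i)=\omega(H_i)$ colors from $\{1,\dots,\max(\omega(H_1),\omega(H_2))\}$. On the complete intersection both colorings use distinct colors, so a permutation of the colors of $H_2$ makes them agree there. No edge joins the two sides outside the intersection, so the union is a proper coloring, and $\chi(H)\le\max(\omega(H_1),\omega(H_2))\le\omega(H)$. Example: two triangles glued along an edge.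

**Fact (iii).** Replacing each vertex $v$ of a perfect graph $G$ by a stable set $I_v$ of $b_v\ge1$ twins (with $I_u$ and $I_v$ completely joined when $uv$ is an edge, and no edges otherwise) gives a perfect graph.

Let $H$ be an induced subgraph of the new graph and let $U$ be the set of $v$ such that $H$ meets $I_v$. Giving all vertices of $H$ in $I_v$ the color of $v$ yields $\chi(H)\le\chi(G[U])=\omega(G[U])$. Choosing one vertex of $H$ in each $I_v$, $v\in U$, gives a copy of $G[U]$ in $H$, so $\omega(G[U])\le\omega(H)$. Example: replacing one end of $K_2$ by two twins gives a path on three vertices.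

## 3. One attachment, and the barrier at one half

The natural first attempt uses the attachment of Section 1 once. Take a complete graph $K$ with one layer, and for *every* arrangement $\varphi$ attach its own grid $C_\varphi$. Suppose $S$ is clique-free. If $S$ contains a pattern $Y\subseteq C_\varphi$, then $\psi(Y)\notin S$. Suppose $S$ contains a fixed proportion of $K$ and, for a typical $\varphi$, a fixed proportion of $C_\varphi$. Then $S\cap C_\varphi$ contains of the order of $N^r$ patterns, and for random $\psi$ it is very unlikely that all their images avoid $S$. So $S$ cannot be dense both in $K$ and in a typical $C_\varphi$. Section 6 makes this precise.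

This is real progress, but it stops at $1/2$. Put any nonnegative weights of total $1$ on the vertices. The set $K$ minus its lightest vertex is clique-free. So is the union of all $C_\varphi$ with the lightest vertex removed from each: there are no edges between different $C_\varphi$, so a complete subset of this union is a proper subset of some complete $C_\varphi$. The two sets have weight at least $(1-1/|K|)\,w(K)$ and $(1-1/N)\,w(\bigcup_\varphi C_\varphi)$. Since $|K|\ge N$, one of them has weight at least $\tfrac12(1-1/N)$. With two layers that conflict, $S$ can simply choose one of them.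

So we want $T$ layers, any two of which conflict. If no two of the densities $x_1,\dots,x_T$ of $S$ in the layers can be positive together, then their average is at most $1/T$. To add a third layer we must attach a new grid to a complete set that sees both $K$ and $C_\varphi$, but $K\cup C_\varphi$ is not complete. If we made it complete, the maximality of the sets $Y\cup\{\psi(Y)\}$ would be lost. The two demands pull apart: a conflict needs vertices of $K$ that see only a few vertices of $C$, and continuing needs a complete set containing representative parts of both.

The blocks reconcile them. The set $Q_j\cup Z_j$ is complete; $Q_j$ is a random sample of $K$, with the same expected density of $S$ in each layer, and the $Z_j$ partition $C$ into equal parts, so a random block also samples $C$ faithfully. Moreover, a later grid glued to $Q_j\cup Z_j$ sees at most one block of $C$, and no pattern lies in one block, so the conflicts already created are never destroyed.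

## 4. Iterating the attachment along random blocks

Fix integers $r\ge2$ and $T\ge2$, and put $\delta=1/(2T)$. For Theorem A, $r=2$ suffices; the general $r$ serves Theorem B.

**Parameters.** *Purpose: to fix the layer sizes $M_1,\dots,M_T$ so that each stage leaves room for the next.* They are chosen backwards. Put $M_T=r$. For $s=T-1,\dots,1$, given $m:=M_{s+1}$, choose an integer $q=q_s\ge 2r/\delta$ so large that with $N=N_s:=qm$
$$2^{N}\exp\!\Big(-\delta\,\frac{(\delta N/2)^r}{r!}\Big)\le\delta. \tag{3}$$
This is possible: the logarithm of the left side is $N\ln2-cN^r$ with $c=\delta^{r+1}/(2^r r!)>0$, and since $r\ge2$ it tends to $-\infty$ as $q\to\infty$. Let $P=P_s$ be the set of patterns in $[q]\times[m]$, and put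
$$M_s:=|P_s|+q_sM_{s+1}.$$

*The role of $r\ge2$.* With $r=1$, the left side of (3) would be $2^Ne^{-\delta^2N/2}\ge1>\delta$, because $\delta\le1/4$ and so $\delta^2/2<\ln 2$. Also, a pattern would be a single point and would lie in a block.

**Example 3.** Let $T=r=2$, so $\delta=1/4$ and $M_2=2$. Then (3) reads $N\ln2-N^2/512\le-\ln4\approx-1.386$ with $N=2q$. The left side is concave in $N$, vanishes at $0$, and is about $-0.77$ at $N=356$, so (3) fails for $q\le178$. At $N=358$ it is about $-2.17$. So the smallest choice is $q_1=179$, with $|P_1|=\binom{179}{2}\cdot4=63724$ and $M_1=63724+358=64082$.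

**Stage 1.** *Purpose: to start with one layer.* $G_1$ is a complete graph on a set $A_1$ with $|A_1|=M_1$. Put $\Lambda_1=\{\ast\}$, $A_1^\ast=K^\ast=A_1$, and let $\mu_1$ be the point mass on $\ast$.

**Stage $s\to s+1$** ($1\le s<T$). *Purpose: to add one layer to every complete set built so far, in every possible way.* We have a graph $G_s$, a finite set $\Lambda_s$ of labels with a rational probability distribution $\mu_s$, and for each $\lambda\in\Lambda_s$ disjoint sets $A_1^\lambda,\dots,A_s^\lambda\subseteq V(G_s)$ of size $M_s$ whose union $K^\lambda$ is complete. Write $m=M_{s+1}$, $q=q_s$, $N=N_s$, $P=P_s$. Since $M_s=|P|+qm$, the construction of Section 1 applies to $K^\lambda$ with layers $A_1^\lambda,\dots,A_s^\lambda$.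

For each $\lambda\in\Lambda_s$ and each arrangement $\varphi=(\psi;Q_1,\dots,Q_q)$ for $K^\lambda$, attach a new complete graph $C=C_{\lambda,\varphi}$ on $N$ vertices, identified with $[q]\times[m]$ with blocks $Z_1,\dots,Z_q$, joined to $K^\lambda$ by rule (1). Within $G_{s+1}$ the vertices of $C$ have neighbors only in $C\cup K^\lambda$. This defines $G_{s+1}$. Every new edge has a new end, so $G_s$ is an induced subgraph of $G_{s+1}$.

The new labels are the triples $\lambda'=(\lambda,\varphi,j)$ with $j\in[q]$; they form $\Lambda_{s+1}$. Put
$$A_i^{\lambda'}=Q_j\cap A_i^\lambda\ (i\le s),\qquad A_{s+1}^{\lambda'}=Z_j\subseteq C_{\lambda,\varphi},\qquad K^{\lambda'}=Q_j\cup Z_j.$$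
By feature 3 of Section 1, these $s+1$ layers are disjoint, have size $m=M_{s+1}$, and their union $K^{\lambda'}$ is complete.

**Probabilities.** *Purpose: to say how a random label is chosen.* Let $\nu_\lambda$ be the following distribution on the arrangements for $\lambda$: $\psi$ is a uniform random injection $P\to K^\lambda$, and given $\psi$, the tuple $(Q_1,\dots,Q_q)$ is uniform among the valid choices. Let $\mu_{s+1}$ be the law of $(\lambda,\varphi,j)$, where $\lambda\sim\mu_s$, then $\varphi\sim\nu_\lambda$, and $j$ is uniform in $[q]$, independent of $\varphi$. All probabilities are rational.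

Let $G=G_T$.

## 5. Perfection, and the cliques that survive all later stages

**$G$ is perfect.** The graph $G_1$ is complete. Each attachment glues to the current graph the graph on $K^\lambda\cup C_{\lambda,\varphi}$, which is cobipartite and so perfect by Fact (i). The two share exactly $K^\lambda$, which is complete in both, and no other edges are added. By Fact (ii) perfection is preserved at each attachment.

**Lemma 1.** For every $C=C_{\lambda,\varphi}$ and every $Y\in P$, regarded as a subset of $C$, the set $Y\cup\{\psi(Y)\}$ is a clique of $G$.

*Proof.* Let $\lambda\in\Lambda_s$. The set is complete. Suppose that a vertex $v\notin Y\cup\{\psi(Y)\}$ is adjacent to all of it. We go through the possible places of $v$.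

**Step 1: $v\in C\cup K^\lambda$.** *This is the local check*, feature 2 of Section 1, which shows that no such $v$ exists. (For $v\in C$: adjacency to $\psi(Y)$ means $v\in Y$. For $v\in K^\lambda$: $N_C(v)\supseteq Y$ forces $N_C(v)=Y$ and $v=\psi(Y)$.)

**Step 2: $v\in V(G_{s+1})\setminus(C\cup K^\lambda)$.** *This excludes vertices present at the same time.* Such a $v$ has no neighbor in $C$, while $Y\subseteq C$ is nonempty.

**Step 3: an invariant for later stages.** *This prepares the exclusion of vertices added later.* We claim that for all $s'\ge s+1$ and all $\lambda'\in\Lambda_{s'}$, the set $K^{\lambda'}\cap C$ lies in one block of $C$ (it may be empty). We use induction on $s'$. Write $\lambda'=(\lambda_1,\varphi_1,j)$, so that $K^{\lambda'}=Q_j\cup Z_j$ with $Q_j\subseteq K^{\lambda_1}$ and $Z_j\subseteq C_{\lambda_1,\varphi_1}$.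

If $s'=s+1$, then $Q_j\subseteq V(G_s)$ misses $C$. If $C_{\lambda_1,\varphi_1}=C$, then $Z_j$ is a block of $C$; otherwise $Z_j$ is disjoint from $C$. If $s'>s+1$, then $Z_j$ was added after $C$ and misses it, while $Q_j\cap C\subseteq K^{\lambda_1}\cap C$ with $\lambda_1\in\Lambda_{s'-1}$, and this lies in one block by induction.

**Step 4: $v$ is added at a stage $s'\to s'+1$ with $s'\ge s+1$.** *This excludes all remaining vertices.* Then $v\in C_{\lambda',\varphi'}$ for some $\lambda'\in\Lambda_{s'}$, and the neighbors of $v$ in $V(G_{s'})$ lie in $K^{\lambda'}$. Since $Y\subseteq V(G_{s+1})\subseteq V(G_{s'})$, we get $Y\subseteq K^{\lambda'}\cap C$. By Step 3, $Y$ lies in one block. But $Y$ has $r\ge2$ elements in different blocks, a contradiction. $\square$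

## 6. Pair correlations of the layer densities

Weigh the vertices of $G$ by picking a random label, then a random layer, then a random vertex of it:
$$w(v)=\sum_{\lambda\in\Lambda_T}\mu_T(\lambda)\,\frac1T\sum_{i=1}^T\frac{[v\in A_i^\lambda]}{M_T}, \tag{4}$$
where $[\cdot]$ is $1$ or $0$ according to whether the statement is true or false. This is a rational probability weight on $V(G)$.

**Proposition 2.** Every clique-free $S\subseteq V(G)$ satisfies $w(S)\le\sqrt{2/T}$.

*Proof.* Fix $S$. For $\lambda\in\Lambda_s$ and $i\le s$ let
$$x_i(\lambda)=\frac{|S\cap A_i^\lambda|}{M_s}\in[0,1],\qquad F_s=\sum_{1\le i<l\le s}\mathbb E_{\lambda\sim\mu_s}[x_i(\lambda)x_l(\lambda)],\qquad F_1=0.$$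
The quantity $F_s$ measures how often two layers are dense simultaneously. The heart of the proof is the inequality
$$F_{s+1}\le F_s+2s\delta\qquad(1\le s<T). \tag{5}$$
To prove it, fix $\lambda\in\Lambda_s$ and let $\lambda'=(\lambda,\varphi,j)$ be random with $\varphi\sim\nu_\lambda$ and $j$ uniform. Write $x_i=x_i(\lambda)$, $x_i'=x_i(\lambda')$, and $m,q,N,P$ as in Stage $s\to s+1$. Expectations and probabilities in Steps 1 to 4 are over $\varphi$ and $j$.

**Step 1: old pairs keep their correlation.** *Purpose: to show that $\mathbb E[x_i']=x_i$ for $i\le s$ and $\mathbb E[x_i'x_l']=x_ix_l$ for $i<l\le s$.* The group $\Gamma=\prod_{i\le s}\mathrm{Sym}(A_i^\lambda)$ acts on $K^\lambda$, hence on arrangements by $\psi\mapsto\gamma\circ\psi$, $Q_j\mapsto\gamma(Q_j)$; it preserves the layers and so preserves validity. The law $\nu_\lambda$ is invariant: a uniform injection composed with $\gamma$ is again uniform, and $\gamma$ carries the valid choices for $\psi$ bijectively to those for $\gamma\circ\psi$. So, for each fixed $j$, the law of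
$$(Q_j\cap A_1^\lambda,\dots,Q_j\cap A_s^\lambda)\in\prod_{i\le s}\binom{A_i^\lambda}{m}$$
is $\Gamma$-invariant. As $\Gamma$ acts transitively on this product, the law is uniform on it: the coordinates are independent uniform $m$-subsets of the layers. A uniform $m$-subset of $A_i^\lambda$ meets $S$ in $m|S\cap A_i^\lambda|/M_s=mx_i$ elements on average, so $\mathbb E[x_i']=x_i$, and independence gives $\mathbb E[x_i'x_l']=x_ix_l$. This holds for every fixed $j$, and therefore for random $j$.

It remains to show that the new layer contributes little, namely
$$\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le2s\delta. \tag{6}$$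

**Step 2: the case $|S\cap K^\lambda|<\delta|K^\lambda|$.** *Purpose: to prove (6) when $S$ is sparse in $K^\lambda$; no conflict is needed.* Since $|K^\lambda|=sM_s$, we have $\sum_{i\le s}x_i=|S\cap K^\lambda|/M_s<s\delta$. As $x_{s+1}'\le1$, Step 1 gives $\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le\sum_{i\le s}\mathbb E[x_i']=\sum_{i\le s}x_i<s\delta$.

**Step 3: if $|S\cap K^\lambda|\ge\delta|K^\lambda|$, then $S$ is sparse in most grids.** *Purpose: to show*
$$\Pr_\varphi\big(|S\cap C_{\lambda,\varphi}|\ge\delta N\big)\le\delta. \tag{7}$$
Let $D_\varphi\subseteq[q]\times[m]$ be the set of positions of $S\cap C_{\lambda,\varphi}$. If $Y\in P$ and $Y\subseteq D_\varphi$, then $\psi(Y)\notin S$, since otherwise $S$ would contain the clique $Y\cup\{\psi(Y)\}$ of Lemma 1. The set $D_\varphi$ depends on $\varphi$ in an arbitrary way, so we pass to a union over all sets: if $|D_\varphi|\ge\delta N$, then *some* $D\subseteq[q]\times[m]$ with $|D|\ge\delta N$ has $\psi(Y)\notin S$ for all $Y\in P$ with $Y\subseteq D$.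

Fix such a $D$, not depending on $\varphi$, and let $d=|D|$. Then $d\ge\delta N=\delta qm\ge2rm$, because $q\ge2r/\delta$. Let $L$ be the number of $Y\in P$ with $Y\subseteq D$. Choose the elements of $Y$ one after another, each from a block not used yet; after $t$ choices at most $tm$ elements of $D$ are forbidden. Each $Y$ arises from $r!$ orders. Every factor below is at least $d-rm\ge d/2$, so
$$L\ge\frac{d(d-m)\cdots(d-(r-1)m)}{r!}\ge\frac{(d/2)^r}{r!}\ge\frac{(\delta N/2)^r}{r!}.$$
Since $\psi$ is a uniform injection, its values on these $L$ patterns form a uniform random sample without replacement from $K^\lambda$. At each draw, given that the earlier values avoided $S$, the conditional probability of avoiding $S$ again is at most $|K^\lambda\setminus S|/|K^\lambda|\le1-\delta$, because only elements outside $S$ have been used up. So all $L$ values avoid $S$ with probability at most $(1-\delta)^L\le e^{-\delta L}$. There are at most $2^N$ sets $D$, and the union bound with (3) gives (7).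

**Step 4: (6) in the case $|S\cap K^\lambda|\ge\delta|K^\lambda|$.** *Purpose: to pass from the grid to its random block.* The index $j$ is uniform and independent of $\varphi$, and the blocks partition $C_{\lambda,\varphi}$ into $q$ parts of size $m$. So
$$\mathbb E[x_{s+1}'\mid\varphi]=\frac1q\sum_{j=1}^q\frac{|S\cap Z_j|}{m}=\frac{|S\cap C_{\lambda,\varphi}|}{N}.$$
This is at most $1$ always, and less than $\delta$ outside the event in (7). Hence $\mathbb E[x_{s+1}']\le\delta+\delta$, and as $x_i'\le1$, $\sum_{i\le s}\mathbb E[x_i'x_{s+1}']\le s\,\mathbb E[x_{s+1}']\le2s\delta$. So (6) holds in both cases.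

**Step 5: proof of (5).** *Purpose: to average over $\lambda$.* If $\lambda\sim\mu_s$, then $\lambda'\sim\mu_{s+1}$. Split the pairs in $F_{s+1}$ into those with $i<l\le s$, which by Step 1 contribute exactly $F_s$, and those with $l=s+1$, which by (6) contribute at most $2s\delta$.

**Step 6: second moment.** *Purpose: to bound the average density.* Summing (5) gives $F_T\le\sum_{s<T}2s\delta=\delta T(T-1)\le\delta T^2$. Let $\lambda\sim\mu_T$ and $X=\sum_{i\le T}x_i(\lambda)$. Since $x_i(\lambda)^2\le1$, we have $\mathbb E[X^2]\le T+2F_T\le T+2\delta T^2$. By (4), $w(S)=\frac1T\mathbb E[X]$, so by the Cauchy–Schwarz inequality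
$$w(S)\le\frac1T\sqrt{\mathbb E[X^2]}\le\frac1T\sqrt{T+2\delta T^2}=\sqrt{\frac1T+2\delta}=\sqrt{\frac2T}.\qquad\square$$

## 7. Twins turn weight into cardinality: proof of Theorem A

Proposition 2 concerns weights, while the question counts vertices. We repair this by replacing each vertex by a number of twins roughly proportional to its weight.

**Step 1: the blow-up.** *Purpose: to define the final graph.* Let $n_0=|V(G)|$, let $\ell$ be a common denominator of the weights $w(v)$, let $R\ge1$ be an integer, and put $b_v=R\ell w(v)+1$, a positive integer. Let $G^b$ arise from $G$ by replacing each $v$ by a stable set $I_v$ of $b_v$ twins. By Fact (iii), $G^b$ is perfect. Since $w$ has total $1$, $|V(G^b)|=R\ell+n_0$.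

**Step 2: cliques lift.** *Purpose: to see that choosing one vertex from each $I_v$, $v\in Q$, where $Q$ is a clique of $G$, gives a clique of $G^b$.* The chosen set is complete. A vertex of $I_u$ with $u\notin Q$ adjacent to all chosen vertices would make $u$ adjacent to all of $Q$, contrary to maximality. A further vertex of $I_v$ with $v\in Q$ is not adjacent to the chosen vertex of $I_v$.

**Step 3: clique-free sets project.** *Purpose: to bound clique-free sets of $G^b$.* Let $S\subseteq V(G^b)$ be clique-free and $S^*=\{v:S\cap I_v\ne\emptyset\}$. If $S^*$ contained a clique $Q$ of $G$, we could choose the vertices in Step 2 inside $S$, a contradiction. So $S^*$ is clique-free in $G$, and by Proposition 2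
$$|S|\le\sum_{v\in S^*}b_v\le R\ell\,w(S^*)+n_0\le R\ell\sqrt{2/T}+n_0. \tag{8}$$

**Step 4: conclusion.** *Purpose: to let the parameters grow.* By (2) and (8),
$$\frac{\tau_C(G^b)}{|V(G^b)|}\ge1-\frac{R\ell\sqrt{2/T}+n_0}{R\ell+n_0}\xrightarrow[R\to\infty]{}1-\sqrt{2/T}.$$
Letting $T\to\infty$, the supremum is at least $1$. By Section 2 every ratio is less than $1$, so the supremum equals $1$ and is not attained. This proves Theorem A. $\blacksquare$

## 8. Forcing all cliques to be large

We prove part 1 of Theorem B. The statement for $k=3$ implies the one for $k=2$, so let $k\ge3$, and run the construction with $r=k-1\ge2$. Given $\varepsilon>0$, choose $T$ with $\sqrt{2/T}<\varepsilon$ and then $R$ so large that $R\ell\sqrt{2/T}+n_0<\varepsilon(R\ell+n_0)$. By (8), every clique-free set of $G^b$ has fewer than $\varepsilon|V(G^b)|$ vertices; so every set of at least $\varepsilon|V(G^b)|$ vertices contains a clique. It remains to look at clique sizes and isolated vertices.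

**Step 1: every nonempty complete set $X$ of $G$ lies in a complete set of order at least $r+1=k$.** *Purpose: to show that all maximal complete sets of $G$ have order at least $k$.* Recall that $q_s\ge2r/\delta\ge2r$, and that $M_s\ge M_T=r$ for all $s$, since $M_s\ge q_sM_{s+1}\ge M_{s+1}$.

If $X\subseteq V(G_1)=K^\ast$, then $X$ lies in the complete set $K^\ast$, of size $M_1\ge|P_1|+q_1r>r+1$.

Otherwise let $s+1$ be the last stage at which a vertex of $X$ was added, and let that vertex lie in $C=C_{\lambda,\varphi}$. All of $X$ is present in $G_{s+1}$, and in that graph vertices of $C$ have neighbors only in $C\cup K^\lambda$; so $X\subseteq C\cup K^\lambda$. Let $W=X\cap C\ne\emptyset$ and $U=X\cap K^\lambda$, and write $q=q_s$, $m=M_{s+1}$, $N=qm$, $P=P_s$.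

- *$U=\emptyset$.* Then $X\subseteq C$, which is complete of size $N\ge q\ge2r\ge r+1$.
- *$U\ne\emptyset$ and $W$ contains two vertices of one block $Z_j$.* Each $u\in U$ has $N_C(u)\supseteq W$. This is not a pattern, which would meet $Z_j$ at most once, and it is not empty; so it is a block, necessarily $Z_j$. Hence $u\in Q_j$ and $W\subseteq Z_j$, and $X\subseteq Q_j\cup Z_j$, which is complete of size $(s+1)M_{s+1}\ge2M_T=2r\ge r+1$.
- *$U\ne\emptyset$ and $W$ meets each block at most once.* Take $u\in U$. Then $W\subseteq N_C(u)$, which is a pattern, so that $|W|\le r$, or a block, so that $|W|=1$. In any case $|W|\le r$. Let $U'=\{x\in K^\lambda:N_C(x)\supseteq W\}\supseteq U$. The set $W\cup U'$ is complete and contains $X$. If $|W|=r$, then $W\in P$ and $\psi(W)\in U'$, so $|W\cup U'|\ge r+1$. If $|W|<r$, then $U'$ contains $\psi(Y)$ for every pattern $Y\supseteq W$. To form such a $Y$, choose $r-|W|$ of the $q-|W|$ blocks that $W$ misses and one point in each, so the number of these patterns is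
$$\binom{q-|W|}{r-|W|}m^{r-|W|}\ge q-|W|\ge q-r+1\ge r+1.$$
The first inequality uses $\binom ab\ge a$ for $1\le b\le a-1$, which applies since $1\le r-|W|\le q-|W|-1$. As $\psi$ is injective, $|W\cup U'|\ge r+1$.

**Step 2: $G^b$ inherits this.** *Purpose: to finish the proof for the blown-up graph.* Let $Q'$ be a maximal complete set of $G^b$. It has at most one vertex in each $I_v$, and $Q=\{v:Q'\cap I_v\ne\emptyset\}$ is complete in $G$. If some $u\notin Q$ were adjacent to all of $Q$, any vertex of $I_u$ would extend $Q'$. So $Q$ is maximal in $G$, and $|Q'|=|Q|\ge k$ by Step 1. In particular, no vertex of $G^b$ forms a maximal complete set by itself, so $G^b$ has no isolated vertex. With perfection from Fact (iii), part 1 is proved. $\square$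

## 9. Every rational ratio occurs

We prove part 2 of Theorem B. Call a graph *admissible* if it is perfect, has at least one vertex, has no isolated vertices, and all its cliques have order at least $k$.

**Step 1: no other values.** *Purpose: to show that the values lie in the stated sets.* Every ratio is rational and less than $1$ by Section 2. If $G$ has an edge, it has a clique, so $\tau_C(G)\ge1$ and the ratio is positive; an admissible graph has an edge. If $G$ is edgeless, the ratio is $0$.

**Step 2: every $a/c$ with $0<a/c<1$ occurs.** *Purpose: to lower a ratio that is too large to exactly $a/c$ by adding disjoint complete graphs.* Here $a,c$ are positive integers. Apply part 1 with $\varepsilon=1-a/c$. It gives an admissible $G$ with $n$ vertices and $\tau=\tau_C(G)$ in which clique-free sets have fewer than $(1-a/c)n$ vertices; by (2), $\tau/n>a/c$. Choose an integer $h\ge k$ with $ah>c$. Then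
$$\alpha=ah-c\ge1\qquad\text{and}\qquad\beta=c\tau-an\ge1,$$
because both are positive integers. Take the disjoint union of $\alpha$ copies of $G$ and $\beta$ copies of $K_h$. It is perfect (Fact (ii) with empty intersection), has no isolated vertices, and its cliques are those of its parts, all of order at least $k$. So it is admissible. Since $\tau_C$ is additive over disjoint unions and $\tau_C(K_h)=1$, its ratio is
$$\frac{\alpha\tau+\beta}{\alpha n+\beta h}.$$
This equals $a/c$, since
$$c(\alpha\tau+\beta)-a(\alpha n+\beta h)=\alpha(c\tau-an)-\beta(ah-c)=\alpha\beta-\beta\alpha=0.$$

So the values over admissible graphs are exactly $\mathbb Q\cap(0,1)$. Over all perfect graphs the values that occur are these together with the value $0$ of edgeless graphs, that is, exactly $\mathbb Q\cap[0,1)$. $\blacksquare$
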